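# A sequential Tychonoff space that embeds into no sequential topological group

Throughout, all spaces are Tychonoff and all topological groups are Hausdorff (hence Tychonoff). An *embedding* of a space $X$ into a group $G$ is a homeomorphism of $X$ onto a subspace of $G$; no algebra is asked of the image. We write $\omega=\{0,1,2,\dots\}$, and $e$ is the neutral element of a group.

## 1. Products of circles suggest that the answer is yes

Every Tychonoff space embeds as a closed subspace into a pseudocompact topological Abelian group; this is known and we shall not use it. Suppose now that the space we start with is *sequential*, meaning that its topology is governed by convergent sequences. Can the pseudocompact group be chosen sequential as well? The question appears in *Topological Groups and Related Structures*: is it possible to embed an arbitrary sequential Tychonoff space into a pseudocompact sequential topological group?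

Here are the words in it.

**Definition.** A Tychonoff space is *pseudocompact* if every continuous real-valued function on it is bounded. A subset $A$ of a space $X$ is *sequentially closed* if it contains the limits of all sequences of points of $A$ that converge in $X$. The space $X$ is *sequential* if every sequentially closed subset is closed. It is *Fréchet–Urysohn* if every point of the closure of a set $A$ is the limit of a sequence of points of $A$. A topological group has one of these properties if its underlying space does.

First-countable spaces are Fréchet–Urysohn (pick points of $A$ in a decreasing countable base), and Fréchet–Urysohn spaces are sequential. A countably compact space, that is, a $T_1$ space in which every infinite set has an accumulation point, is pseudocompact, because its continuous images in $\mathbb R$ are countably compact, hence bounded.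

The guess one would make is yes. Let us test it. Let $\mathbb T=\mathbb R/\mathbb Z$ be the circle group, into which the interval $[0,\frac12]$ embeds.

If $X$ is separable metrizable, Urysohn's theorem embeds $X$ into $[0,\frac12]^\omega\subseteq\mathbb T^\omega$, a compact metrizable group. So the answer is yes for such $X$.

If $X$ is not second-countable, we need more coordinates. Every Tychonoff space embeds into some $\mathbb T^\kappa$, which is compact and so pseudocompact. But for uncountable $\kappa$ this group is not sequential. Indeed, let
$$\Sigma=\{z\in\mathbb T^\kappa:\ z\text{ has countable support}\}.$$
A limit of a sequence of points of $\Sigma$ vanishes outside the union of countably many countable supports, so $\Sigma$ is sequentially closed; yet it is dense and different from $\mathbb T^\kappa$. The same computation suggests using the subgroup $\Sigma$ itself as the target.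

Take $X$ discrete of size $\kappa$. Send its $\xi$-th point to the $x_\xi\in\Sigma$ with value $\frac12$ at $\xi$ and $0$ elsewhere. The open set $\{z:z_\xi\ne0\}$ contains only $x_\xi$ among these points, so this is an embedding.

Take $X=\omega_1$ with the order topology, a first-countable space. Send $\alpha$ to the point of $\mathbb T^{\omega_1}$ with value $\frac12$ at all $\gamma<\alpha$ and $0$ at all $\gamma\ge\alpha$. The support is countable. The coordinate $\gamma$ is continuous because $(\gamma,\omega_1)$ is clopen in $\omega_1$. The map is an embedding because the basic open set $(\beta,\alpha]$ is cut out by the open conditions "coordinate $\beta$ is not $0$, coordinate $\alpha$ is not $\frac12$", and $[0,\alpha]$ by the second of these alone. So $\omega_1$ embeds into $\Sigma$ too.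

All these targets are good, and the following statement covers every metrizable space. Recall that a *cozero set* is a set $\{f\neq0\}$ with $f$ continuous and real-valued, and that a base is *point-countable* if each point lies in only countably many of its members.

**Proposition 1.** Every Tychonoff space $X$ with a point-countable base $\mathcal B$ of cozero sets, in particular every metrizable space, embeds into a countably compact (hence pseudocompact) Fréchet–Urysohn topological Abelian group.

**Proof.** For $B\in\mathcal B$ choose a continuous $f_B:X\to[0,\frac12]\subset\mathbb T$ with $\{f_B\neq0\}=B$ (replace a given $f$ by $\min(|f|,\frac12)$). Now let $\Sigma$ be the group of elements of $\mathbb T^{\mathcal B}$ with countable support. The map $\varphi(x)=(f_B(x))_{B\in\mathcal B}$ is continuous, and its values lie in $\Sigma$ because $x$ lies in only countably many $B$. It is injective: if $x\ne y$, then since $X$ is $T_1$ some $B\in\mathcal B$ has $x\in B\not\ni y$. It is an embedding: if $x\in U$ with $U$ open, choose $B$ with $x\in B\subseteq U$; then $\{z:z_B\neq0\}$ is an open set containing $\varphi(x)$ whose preimage $B$ lies in $U$.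

*$\Sigma$ is countably compact.* A countably infinite subset of $\Sigma$ has all its supports inside one countable $J\subseteq\mathcal B$, so it lies in the compact set $\mathbb T^J\times\{0\}\subseteq\Sigma$ and has an accumulation point there.

*$\Sigma$ is Fréchet–Urysohn.* This is the case of circles of a theorem in N. Noble, *The continuity of functions on Cartesian products*, Trans. AMS 149 (1970), that $\Sigma$-products of first-countable spaces are Fréchet–Urysohn. For circles a direct argument is short. Let $S\subseteq\Sigma$ and $z\in\overline S$. For each $w\in\Sigma$ fix a sequence $(B_{w,r})_{r\in\omega}$ in $\mathcal B$ listing at least the support of $w$. Let $\|\cdot\|$ be the distance to $0$ in $\mathbb T$. Recursively choose $s_n\in S$ with $\|s_n(B)-z(B)\|<\frac1{n+1}$ for each $B$ in the finite set $\{B_{z,r}:r\le n\}\cup\{B_{s_m,r}:m<n,\ r\le n\}$. If $B$ lies in the support of $z$ or of some $s_m$, then $B$ belongs to these finite sets for all large $n$, so $s_n(B)\to z(B)$. For all other $B$ we have $s_n(B)=0=z(B)$. So $s_n\to z$.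

*Metrizable spaces.* A metrizable space has a $\sigma$-discrete base (Bing). A point lies in at most one member of each discrete family, so such a base is point-countable; and every open set of a metrizable space is a cozero set. $\square$

## 2. Separable spaces leave the reach of $\Sigma$-products

How far can one push $\Sigma$? Here is the exact point where it stops. Suppose a separable $X$ is a subspace of a group $\Sigma$ of countably supported elements of $\mathbb T^\kappa$. A countable dense subset of $X$ has all its supports inside one countable $J$, so it lies in the compact, hence closed, set $\mathbb T^J\times\{0\}$. Then all of $X$ lies in $\mathbb T^J\times\{0\}$, which is compact metrizable. So *a separable space that embeds into $\Sigma$ is second-countable*. Separable first-countable spaces that are not second-countable are therefore the ones to try next. Here is one that will be a building block.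

**Definition.** A family of infinite subsets of a countable set is *almost disjoint* if any two different members have finite intersection. It is *maximal almost disjoint* if it is contained in no larger almost disjoint family.

For instance, the columns $C_k=\{k\}\times\omega$ form an almost disjoint family on $\omega\times\omega$. It is not maximal, since the diagonal can be added. By Zorn's lemma there is a maximal almost disjoint family $\mathcal M$ of infinite subsets of $\omega\times\omega$ with $C_k\in\mathcal M$ for all $k$; we fix it for the whole lecture. Maximality gives:
$$\text{every infinite } S\subseteq\omega\times\omega\text{ has infinite intersection with some } M\in\mathcal M.\tag{1}$$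
Otherwise $S\notin\mathcal M$ (because $S\cap S$ is infinite), and $\mathcal M\cup\{S\}$ would be larger. Also, $\mathcal M$ is uncountable: it is infinite, and if it were listed as $M_0,M_1,\dots$ without repetitions, we could pick $s_n\in M_n\setminus\bigcup_{i<n}M_i$; the $s_n$ are distinct and $\{s_n:n\in\omega\}$ meets each $M_i$ in a subset of $\{s_0,\dots,s_i\}$, contradicting (1).

**Example ($\Psi$-space).** Let $\Psi=N\cup Q$ with $N=\{n(s):s\in\omega\times\omega\}$ and $Q=\{q_M:M\in\mathcal M\}$. Points of $N$ are isolated, and basic neighborhoods of $q_M$ are $\{q_M\}\cup n(M\setminus E)$ with $E$ finite, where $n(S)=\{n(s):s\in S\}$. By almost disjointness a basic neighborhood of $q_M$ is closed: for $M'\neq M$ the neighborhood $\{q_{M'}\}\cup n(M'\setminus M)$ of $q_{M'}$ misses it. So $\Psi$ is zero-dimensional and $T_1$, hence Tychonoff. It is first-countable, and separable because $N$ is dense. It is not second-countable, because $Q$ is an uncountable subspace that is discrete. So $\Psi$ embeds into no $\Sigma$.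

This alone decides nothing, since there are many sequential groups other than subgroups of $\Sigma$. But look at two features of $\Psi$. First, every sequence in $N$ has a subsequence converging in $\Psi$: it has either a constant subsequence or, by (1), an injective subsequence inside some $n(M)$, which converges to $q_M$. Second, the points $q_M$ lie in $\overline N$, and a sequence of distinct $q_M$'s has no convergent subsequence in $\Psi$, since $Q$ is closed and discrete. In the next section we shall see that a sequential *group* does not tolerate this combination. That will lead to a negative answer.

**Theorem B.** There is a separable, first-countable (hence sequential), zero-dimensional Tychonoff space that embeds into no sequential topological group. In particular, it embeds into no pseudocompact sequential topological group.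

The proof is in ZFC, with no extra set-theoretic assumptions. With Proposition 1 this gives the following picture: the answer is positive for metrizable spaces, and "metrizable" cannot be weakened to "first-countable", even for separable zero-dimensional spaces and arbitrary sequential target groups.

## 3. Closures of relatively sequentially compact sets in a sequential group

**Theorem A.** Let $G$ be a sequential topological group and let $A\subseteq G$ be such that every sequence in $A$ has a subsequence converging in $G$. Then every sequence in $\overline A$ has a subsequence converging (necessarily to a point of $\overline A$). In other words, $\overline A$ is sequentially compact.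

The space $\Psi$ with $A=N$ shows that this is false for first-countable spaces in general, so the group operation must enter.

What would one try? Given $d_j\in\overline A$, approximate $d_j$ by $a_j\in A$. If $G$ is first-countable, with a base $(V_j)$ at $e$ that is decreasing, this works: take $a_j=d_jw_j\in A$ with $w_j\in V_j$; pass to a subsequence with $a_j\to a$; then $d_j=a_jw_j^{-1}\to a$ because $w_j\to e$. In a sequential group there may be no countable base at $e$, and then no single choice of the $a_j$ makes the errors $w_j$ converge to $e$. That is exactly where the argument stops.

The way past is to use many approximations at once, and to look at the set $Y$ of quotients $a^{-1}d_j$. Although $e$ need not be a limit of a *chosen* sequence of quotients, we can arrange $e\in\overline Y\setminus Y$. Then sequentiality, applied to $Y$, supplies a convergent sequence in $Y$ with a limit outside $Y$, and any such sequence transfers convergence from $A$ to $(d_j)$.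

**Proof of Theorem A.**

**Step 1: reducing to countable subsets of $A$.** This step is needed so that $Y$ can be indexed by integers. We show that a sequential space is *countably tight*: if $B\subseteq G$ and $x\in\overline B$, then $x\in\overline C$ for some countable $C\subseteq B$. Let $B'=\bigcup\{\overline C: C\subseteq B\text{ countable}\}$. If $c_n\in\overline{C_n}$ and $c_n\to c$, then $c\in\overline{\bigcup_nC_n}\subseteq B'$, so $B'$ is sequentially closed, hence closed. As $B\subseteq B'\subseteq\overline B$, we get $B'=\overline B$.

**Step 2: setting up the set of quotients.** The purpose is to define $Y$ with $e\notin Y$. Suppose that $(d_j)_{j\in\omega}$ is a sequence in $\overline A$ with no convergent subsequence. Only finitely many $d_j$ lie in $A$, since infinitely many would form a sequence in $A$, which has a convergent subsequence. Dropping them, we may assume $d_j\notin A$ for all $j$. By Step 1 choose $A_i=\{a_{i,l}:l\in\omega\}\subseteq A$ with $d_i\in\overline{A_i}$. Put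
$$Y=\{a_{i,l}^{-1}d_j:\ i,l,j\in\omega,\ i,l<j\}.$$
Since $d_j\notin A$, we have $a_{i,l}\ne d_j$, so $e\notin Y$.

**Step 3: some $d_i$ has infinitely many $d_j$ close to it.** We need this to produce quotients near $e$ with $j$ large. Claim: *for every neighborhood $V$ of $e$ there is $i$ such that $\{j:d_i^{-1}d_j\in V\}$ is infinite.* Suppose that for some $V$ all these sets are finite. Then we can choose recursively $i_0<i_1<\cdots$ with $d_{i_m}^{-1}d_{i_n}\notin V$ for $m<n$: given $i_0,\dots,i_{n-1}$, only finitely many $j$ are excluded. Take a symmetric open $W\ni e$ with $W^3\subseteq V$. Since $d_{i_n}\in\overline A$, we can pick $a_n\in A\cap d_{i_n}W$, say $a_n=d_{i_n}w_n$ with $w_n\in W$. If $m<n$ and $a_m^{-1}a_n\in W$, then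
$$d_{i_m}^{-1}d_{i_n}=w_m\,(a_m^{-1}a_n)\,w_n^{-1}\in W^3\subseteq V,$$
a contradiction. So $a_m^{-1}a_n\notin W$ whenever $m<n$. But $(a_n)$ has a subsequence converging to some $a\in G$. Choose an open $Q\ni e$ with $Q^{-1}Q\subseteq W$. There are $m<n$ with $a_m,a_n\in aQ$, and then $a_m^{-1}a_n\in Q^{-1}Q\subseteq W$, a contradiction.

**Step 4: $e\in\overline Y$.** This is half of the final contradiction. Let $U$ be a neighborhood of $e$, and let $V$ be an open neighborhood of $e$ with $V^2\subseteq U$. Take $i$ from Step 3 for this $V$. The set $\{a:a^{-1}d_i\in V\}=d_iV^{-1}$ is an open neighborhood of $d_i$, and $d_i\in\overline{A_i}$; so $a_{i,l}^{-1}d_i\in V$ for some $l$. Now $i$ and $l$ are fixed, and infinitely many $j$ have $d_i^{-1}d_j\in V$; choose one with $j>i,l$. Then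
$$a_{i,l}^{-1}d_j=(a_{i,l}^{-1}d_i)(d_i^{-1}d_j)\in V^2\subseteq U .$$
The left side is in $Y$.

**Step 5: $Y$ is sequentially closed.** This is the other half. Let $y_n\in Y$ with $y_n\to y\in G$, and write $y_n=a_n^{-1}d_{j_n}$ with $a_n=a_{i_n,l_n}$ and $i_n,l_n<j_n$. If $(j_n)$ is bounded, then $i_n$ and $l_n$ are bounded too, so $(y_n)$ has finite range and $y\in Y$. (This is what the condition $i,l<j$ is for.) If $(j_n)$ is unbounded, pass to a subsequence along which $j_n$ is strictly increasing, and then to a further one along which $a_n\to a\in G$; the latter is possible because $a_n\in A$. Along it, $d_{j_n}=a_ny_n\to ay$, so $(d_j)$ has a convergent subsequence, which is excluded. So only the first case occurs, and $y\in Y$.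

Since $G$ is sequential, Step 5 says that $Y$ is closed. This contradicts $e\in\overline Y\setminus Y$. $\square$

In a sequential group the hypothesis of Theorem A can be weakened, and the conclusion turned around.

**Proposition 2.** For a subset $A$ of a sequential topological group $G$ the following are equivalent:

- (a) every infinite subset of $A$ has an accumulation point in $G$;
- (b) every sequence in $A$ has a subsequence converging in $G$;
- (c) $\overline A$ is sequentially compact;
- (d) $\overline A$ is countably compact.

**Proof.** (b)$\Rightarrow$(c) is Theorem A. (c)$\Rightarrow$(d): an infinite subset of $\overline A$ contains an injective sequence, and the limit of a convergent subsequence is an accumulation point. (d)$\Rightarrow$(a) is clear.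

(a)$\Rightarrow$(b): a sequence in $A$ has a constant or an injective subsequence, so let $(a_n)$ be an injective sequence in $A$ and let $x$ be an accumulation point of $B=\{a_n:n\in\omega\}$. Then $x\in\overline{B\setminus\{x\}}$, so $B\setminus\{x\}$ is not closed, hence not sequentially closed: some sequence $(y_m)$ in $B\setminus\{x\}$ converges to a point outside $B\setminus\{x\}$. If a value were taken infinitely often by $(y_m)$, the limit would be this value, which lies in $B\setminus\{x\}$; so each value is taken only finitely often. Hence $y_m=a_{n_m}$ with $n_m\to\infty$, and a subsequence of $(y_m)$ along which $n_m$ strictly increases is a convergent subsequence of $(a_n)$. $\square$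

## 4. Leaving no room for the limit

Return to $\Psi$ and suppose $\Psi\subseteq G$ with $G$ a sequential group. Write $p_k=q_{C_k}$. Theorem A says that $(p_k)$ has a subsequence converging to some $c\in G$. This is not yet a contradiction: $c$ need not lie in $\Psi$, and nothing we know prevents $G$ from supplying it. We must enlarge $\Psi$ so that there is no place for $c$, inside or outside. The device is a set $F$ that stays closed in every sequential $G$ containing the space, and such that an open set containing infinitely many $p_k$ cannot keep its closure away from $F$. We say that $(p_k)$ *converges along* an infinite $K\subseteq\omega$ if its subsequence indexed by $K$ converges.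

**Lemma 3.** Let $X$ be a Tychonoff space with subsets $A,F$ and points $p_k$ ($k\in\omega$) such that

- (i) every sequence in $A$ has a subsequence converging in $X$, and $p_k\in\overline A$ for all $k$;
- (ii) every sequence in $F$ has a subsequence converging to a point of $F$;
- (iii) every point of $F$ has a neighborhood in $X$ containing $p_k$ for only finitely many $k$;
- (iv) if $K\subseteq\omega$ is infinite and $O\subseteq X$ is open with $p_k\in O$ for all $k\in K$, then $\overline O\cap F\neq\emptyset$.

Then $X$ embeds into no sequential topological group.

**Proof.** Let $X\subseteq G$ with $G$ a sequential topological group.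

**Step 1: obtaining a limit.** By (i), every sequence in $A$ has a subsequence converging in $G$, and all $p_k$ lie in the closure of $A$ in $G$. By Theorem A, $(p_k)$ converges along some infinite $K$ to some $c\in G$.

**Step 2: $F$ is closed in $G$.** We need this in order to separate $F$ from $c$. If $x_n\in F$ and $x_n\to x\in G$, then by (ii) a subsequence converges to a point of $F$, and that point is $x$ because $G$ is Hausdorff. So $F$ is sequentially closed, hence closed, in $G$.

**Step 3: excluding both positions of $c$.** If $c\in F\subseteq X$, then $p_k\to c$ along $K$ in the subspace $X$, contradicting (iii). If $c\notin F$, then by Step 2 and the regularity of $G$ there is an open $O\ni c$ in $G$ whose closure in $G$ misses $F$. There is a cofinite subset $K'$ of $K$ with $p_k\in O\cap X$ for all $k\in K'$. By (iv), applied to $O\cap X$ and $K'$, the closure of $O\cap X$ in $X$ meets $F$, a contradiction. $\square$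

What can $F$ look like? The cheapest choice would be a single point, or a compact set. This never works. Suppose (iii) holds and $F$ is compact. By regularity, each point of $F$ has an open neighborhood whose closure contains only finitely many of the $p_k$ (counted by index). Let $V$ be the union of finitely many of these neighborhoods covering $F$. Then $O=X\setminus\overline V$ is open and contains $p_k$ for all large $k$, while $O\cap V=\emptyset$ with $V\supseteq F$ open; so $\overline O\cap F=\emptyset$ and (iv) fails. We need a set that is sequentially compact but not compact. Well-ordered sets of uncountable cofinality have this feature, as $\omega_1$ shows: a strictly increasing sequence of ordinals converges to its supremum, and the space as a whole is not compact. So $F$ will be a long well-ordered set of points.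

Now for (iv). Add to $\Psi$ a second copy $D=\{d(k,l)\}$ of $\omega\times\omega$ and let also $d(k,l)\to p_k$ as $l\to\infty$. An open set containing $p_k$ for all $k\in K$ then contains all $d(k,l)$ with $k\in K$ and $l\ge g(k)$, for some function $g$. So $D$ must be arranged so that for every such $g$ the region above its graph accumulates at $F$, while each point of $F$ is kept away from each $p_k$. We let the points of $F$ be limits of thin layers between the graphs of functions $h_\xi$. A layer has only finitely many points in each column, which keeps $F$ away from the $p_k$; and for each $g$ some layer must be above $g$ infinitely often. What is needed is a well-ordered chain of functions that nobody bounds.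

## 5. A well-ordered unbounded chain in $\omega^\omega$

**Definition.** For $f,g\in\omega^\omega$ write $f\le^*g$ (respectively $f<^*g$) if $f(k)\le g(k)$ (respectively $f(k)<g(k)$) for all but finitely many $k$. Let $\mathfrak b$ be the least cardinality of a subset of $\omega^\omega$ that has no upper bound with respect to $\le^*$.

The family of all functions is unbounded, since $g+1\not\le^*g$, so $\mathfrak b$ exists. A countable family $\{f_i:i\in\omega\}$ is bounded by $g(k)=\max_{i\le k}f_i(k)$; for instance, the constant functions are bounded by the identity. So $\mathfrak b>\omega$.

**Lemma 4.** There are functions $h_\xi\in\omega^\omega$ ($\xi<\mathfrak b$) such that each $h_\xi$ is nondecreasing, $h_\eta<^*h_\xi$ whenever $\eta<\xi$, and $\{h_\xi:\xi<\mathfrak b\}$ is unbounded. Moreover $\mathrm{cf}(\mathfrak b)>\omega$, and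

$$\text{if }K\subseteq\omega\text{ is infinite and }g:K\to\omega,\text{ there is }\xi<\mathfrak b\text{ with }h_\xi(k)>g(k)\text{ for infinitely many }k\in K.\tag{2}$$

**Proof.**

**Step 1: the recursion.** We make an arbitrary unbounded family increasing. Let $\{g_\xi:\xi<\mathfrak b\}$ be unbounded. At stage $\xi<\mathfrak b$ the family $\{h_\eta+1:\eta<\xi\}$ has fewer than $\mathfrak b$ members, so it has a $\le^*$-bound $u_\xi$. Put
$$h_\xi(k)=\sum_{i\le k}\bigl(u_\xi(i)+g_\xi(i)+1\bigr).$$
Clearly $h_\xi$ is nondecreasing. Since $h_\xi\ge u_\xi$, for $\eta<\xi$ we get $h_\eta<h_\eta+1\le u_\xi(k)\le h_\xi$ at almost all places $k$, so $h_\eta<^*h_\xi$. Since $h_\xi\ge g_\xi$, a bound of the chain would bound $\{g_\xi\}$; so the chain is unbounded.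

**Step 2: uncountable cofinality.** This will make $F$ sequentially compact. If $(\xi_n)_{n\in\omega}$ were cofinal in $\mathfrak b$, a bound of the countable family $\{h_{\xi_n}:n\in\omega\}$ would bound the whole chain.

**Step 3: property (2).** Here monotonicity turns unboundedness on $\omega$ into unboundedness on $K$. Suppose (2) fails for $K$ and $g$. Then for every $\xi$ we have $h_\xi(k)\le g(k)$ for almost all $k\in K$. Put $\mathrm{next}(i)=\min\{k\in K:k\ge i\}$. As $\mathrm{next}(i)\ge i$, for every $\xi$ and almost all $i$
$$h_\xi(i)\le h_\xi(\mathrm{next}(i))\le g(\mathrm{next}(i)).$$
So the single function $i\mapsto g(\mathrm{next}(i))$ bounds the chain, a contradiction. $\square$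

Fix such a chain. For $\xi<\mathfrak b$ let
$$T_\xi=\{(k,l)\in\omega\times\omega:\ l\le h_\xi(k)\},\qquad T_{-1}=\emptyset .$$
We use three facts, where $-1\le\eta<\xi<\mathfrak b$:
$$T_\eta\setminus T_\xi\text{ is finite};\qquad T_\xi\setminus T_\eta\text{ is infinite};\qquad T_\xi\cap C_k\text{ is finite for every }k.\tag{3}$$
For $\eta\ge0$ the first holds because $(k,l)\in T_\eta\setminus T_\xi$ means $h_\xi(k)<l\le h_\eta(k)$, which is possible for only finitely many $k$, and for each of them for finitely many $l$; the second holds because $(k,h_\xi(k))\in T_\xi\setminus T_\eta$ for almost all $k$. For $\eta=-1$ both are clear, and the third is clear.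

## 6. The space built from layers between graphs

Let
$$L=\{\alpha<\mathfrak b:\ \alpha\text{ is }0,\text{ a successor, or of cofinality }\omega\}.$$
Only limits of countable cofinality are needed for sequential compactness, and leaving out the other limit ordinals keeps the space first-countable. Let
$$X=D\cup N\cup F\cup Q,$$
$$D=\{d(k,l):k,l\in\omega\},\quad N=\{n(k,l):k,l\in\omega\},\quad F=\{f_\alpha:\alpha\in L\},\quad Q=\{q_M:M\in\mathcal M\},$$
a disjoint union without repetitions in the indexing. Write $p_k=q_{C_k}$, $d(S)=\{d(s):s\in S\}$, $n(S)=\{n(s):s\in S\}$. For ordinals $\beta$ (in $L$ or not) with $-1\le\beta<\alpha$, $\alpha\in L$, let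
$$V(\beta,\alpha)=\{f_\gamma:\gamma\in L,\ \beta<\gamma\le\alpha\}\cup d(T_\alpha\setminus T_\beta).$$
The basic neighborhoods are these, with $E$ always a finite set:

- points of $D\cup N$ are isolated;
- at $q_M$ with $M$ not a column: $\{q_M\}\cup n(M\setminus E)$;
- at $p_k$: $\{p_k\}\cup d(C_k\setminus E)\cup n(C_k\setminus E)$;
- at $f_\alpha$: $V(\beta,\alpha)\setminus E$ with $-1\le\beta<\alpha$ and $E\subseteq D$ finite.

For example, at a successor we have $V(\xi,\xi+1)=\{f_{\xi+1}\}\cup d(T_{\xi+1}\setminus T_\xi)$: the point $f_{\xi+1}$ is the limit of one layer. The subspace $N\cup Q$ is the space $\Psi$ of Section 2.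

**Lemma 5.** The sets above are local bases of a topology on $X$. With it, $X$ is a separable, first-countable, zero-dimensional Tychonoff space.

**Proof.**

**Step 1: the sets form local bases of a topology.** We must check that the intersection of two basic neighborhoods of a point contains a third, and that a basic neighborhood of a point contains a basic neighborhood of each of its other points. At isolated points and at the $q_M$ both are immediate: for the $q_M$ one takes the union of the two sets $E$, and all other points are isolated. Consider $f_\alpha$ and $\beta<\beta'<\alpha$. A point $d(s)$ with $s\in T_\alpha\setminus T_{\beta'}$ and $s\notin T_\beta$ is in $V(\beta,\alpha)$; hence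
$$V(\beta',\alpha)\setminus d(T_\beta\setminus T_{\beta'})\subseteq V(\beta,\alpha)\cap V(\beta',\alpha),\tag{4}$$
and $T_\beta\setminus T_{\beta'}$ is finite by (3). Removing two given finite sets $E,E'$ as well, we get the first condition; if $\beta=\beta'$, it is trivial. Finally let $f_\gamma\in V(\beta,\alpha)\setminus E$ with $\gamma<\alpha$, so $\beta<\gamma$. Then
$$V(\beta,\gamma)\setminus\bigl(E\cup d(T_\gamma\setminus T_\alpha)\bigr)\subseteq V(\beta,\alpha)\setminus E,$$
since $f_\delta$ with $\beta<\delta\le\gamma$ lies in $V(\beta,\alpha)$, and $s\in T_\gamma\setminus T_\beta$ with $s\in T_\alpha$ gives $d(s)\in V(\beta,\alpha)$. The set $T_\gamma\setminus T_\alpha$ is finite by (3).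

**Step 2: $X$ is $T_1$.** We show that the intersection of all basic neighborhoods of a point is that point. Every isolated point different from the given one can be removed by a suitable $E$. Basic neighborhoods of $q_M$ contain no further non-isolated points. For $\gamma<\alpha$ in $L$ the neighborhood $V(\gamma,\alpha)$ of $f_\alpha$ does not contain $f_\gamma$, and no neighborhood $V(\beta,\alpha)$ contains $f_\gamma$ with $\gamma>\alpha$ or a $q_M$.

**Step 3: basic sets are closed.** With Step 2 this gives a $T_1$ space with a base of clopen sets, so $X$ is zero-dimensional, and Tychonoff because characteristic functions of clopen sets are continuous. In each case we give, for each non-isolated point outside the set, a neighborhood missing the set; isolated points outside are no problem.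

First take $V(\beta,\alpha)\setminus E$. If $\gamma>\alpha$, then $V(\alpha,\gamma)$ is a neighborhood of $f_\gamma$ with $V(\alpha,\gamma)\cap V(\beta,\alpha)=\emptyset$: the indices of the points of $F$ are $>\alpha$ in one and $\le\alpha$ in the other, and $T_\gamma\setminus T_\alpha$ is disjoint from $T_\alpha$. If $\gamma\le\beta$, then $V(-1,\gamma)\cap V(\beta,\alpha)\subseteq d(T_\gamma\setminus T_\beta)$, which is finite, so we remove it from $V(-1,\gamma)$. A basic neighborhood of $p_k$ meets $V(\beta,\alpha)$ in a subset of $d(T_\alpha\cap C_k)$, which is finite, so we shrink the neighborhood. A basic neighborhood of any other $q_M$ contains no points of $D\cup F$.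

Next take a basic neighborhood $U$ of $q_M$. It meets $V(-1,\alpha)$ in the empty set if $M$ is not a column, and in a subset of the finite set $d(T_\alpha\cap C_k)$ if $M=C_k$; we remove this set from $V(-1,\alpha)$. If $M'\neq M$, the basic neighborhood of $q_{M'}$ with $E=M\cap M'$, which is finite, misses $U$: the parts in $N$ are disjoint by the choice of $E$; parts in $D$ occur in both only if $M,M'$ are two different columns, and these are disjoint.

Singletons of $D\cup N$ are closed by Step 2.

**Step 4: $X$ is first-countable.** The finite sets $E$ range over countable families, so only the parameter $\beta$ at $f_\alpha$ matters. By (4), if $\beta<\beta'<\alpha$, then $V(\beta,\alpha)\setminus E$ contains $V(\beta',\alpha)\setminus E'$ for some finite $E'$. So it suffices to use a set of $\beta$'s cofinal among the ordinals below $\alpha$: for a limit $\alpha\in L$ take $\beta_n\uparrow\alpha$, for $\alpha=0$ take $\beta=-1$, and for $\alpha=\xi+1$ take only $\beta=\xi$. We note the last case for later: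
$$\text{the sets }\{f_{\xi+1}\}\cup\bigl(d(T_{\xi+1}\setminus T_\xi)\setminus E\bigr),\ E\subseteq D\text{ finite, form a local base at }f_{\xi+1}.\tag{5}$$

**Step 5: $X$ is separable.** The countable set $D\cup N$ is dense. Each neighborhood of $q_M$ meets $N$, and each $V(\beta,\alpha)\setminus E$ meets $D$, since $T_\alpha\setminus T_\beta$ is infinite by (3). $\square$

## 7. The space satisfies the criterion

**Proof of Theorem B.** By Lemma 5 and Lemma 3, it remains to verify (i)–(iv) of Lemma 3 for $X$ with $A=N$, with $F$, and with $p_k=q_{C_k}$.

**Step 1: condition (i), which feeds Theorem A.** A sequence in $N$ with finite range has a constant subsequence. If its range $n(S)$ is infinite, then by (1) $S\cap M$ is infinite for some $M\in\mathcal M$. So the sequence has an injective subsequence inside $n(M)$. Each basic neighborhood of $q_M$ contains all but finitely many points of $n(M)$, so this subsequence converges to $q_M$. Also $n(k,l)\to p_k$ as $l\to\infty$, so $p_k\in\overline N$.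

**Step 2: condition (ii), which makes $F$ closed in every sequential overgroup.** Let $(f_{\alpha_i})$ be a sequence in $F$. Every sequence of ordinals has a nondecreasing subsequence, hence one that is constant or strictly increasing. In the constant case we are done. If $(\alpha_i)$ is strictly increasing, let $\alpha=\sup_i\alpha_i$. Then $\alpha<\mathfrak b$ because $\mathrm{cf}(\mathfrak b)>\omega$, and $\alpha$ has cofinality $\omega$, so $\alpha\in L$. A neighborhood $V(\beta,\alpha)\setminus E$ of $f_\alpha$ contains $f_{\alpha_i}$ as soon as $\alpha_i>\beta$, since $E\subseteq D$. So $f_{\alpha_i}\to f_\alpha\in F$.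

**Step 3: condition (iii), which excludes limits in $F$.** Basic neighborhoods of points of $F$ contain no $p_k$ at all.

**Step 4: condition (iv), which excludes limits outside $F$.** Let $O$ be open with $p_k\in O$ for all $k\in K$, where $K$ is infinite. For each $k\in K$ there is $g(k)\in\omega$ such that $d(k,l)\in O$ for all $l\ge g(k)$. By (2) choose $\xi$ with $h_\xi(k)>g(k)$ for infinitely many $k\in K$, and let $\alpha=\xi+1\in L$. Since $h_\xi<^*h_\alpha$, infinitely many $k\in K$ satisfy
$$h_\alpha(k)>h_\xi(k)>g(k).$$
For each of them $d(k,h_\alpha(k))\in O$ by the choice of $g(k)$, and $(k,h_\alpha(k))\in T_\alpha\setminus T_\xi$. So $O$ contains infinitely many points of $d(T_\alpha\setminus T_\xi)$. By (5) every neighborhood of $f_\alpha$ contains all but finitely many points of $d(T_\alpha\setminus T_\xi)$. So $f_\alpha\in\overline O\cap F$.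

Lemma 3 shows that $X$ embeds into no sequential topological group. $\square$

So the first guess is wrong: a sequential Tychonoff space need not embed into a pseudocompact sequential topological group. Pseudocompactness of the group played no role.

## 8. A locally compact space from coherent finite-to-one functions

One can give up first-countability at the points $p_k$ and gain local compactness.

**Theorem C.** There is a locally compact Hausdorff Fréchet–Urysohn space that embeds into no sequential topological group.

Lemma 3 will be applied again. Now $D$ is uncountable, and each neighborhood of $p_k$ contains all but finitely many points of a row of length $\omega_1$. Condition (iv) will follow because countably many finite sets cannot cover $\omega_1$. The functions that bound the neighborhoods of points of $F$ come from the following classical object.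

**Lemma 6.** There are functions $e_\alpha:\alpha\to\omega$ ($\alpha<\omega_1$) that are *finite-to-one* (each value is taken finitely often) and *coherent*: $\{\gamma<\beta:e_\alpha(\gamma)\neq e_\beta(\gamma)\}$ is finite for $\beta<\alpha$.

**Proof.** Put $e_0=\emptyset$ and $e_{\beta+1}=e_\beta\cup\{(\beta,0)\}$; both properties are inherited at successors. For a limit $\alpha$ choose $0=\alpha_0<\alpha_1<\cdots\to\alpha$ and let
$$e_\alpha(\gamma)=\max\bigl(e_{\alpha_{n+1}}(\gamma),\,n\bigr)\qquad\text{for }\alpha_n\le\gamma<\alpha_{n+1}.$$
For example, with $\alpha=\omega$ and $\alpha_n=n$ we have $e_n=0$ on $n$ and $e_\omega(n)=n$.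

*Finite-to-one:* if $e_\alpha(\gamma)=k$ with $\gamma$ in the $n$-th block, then $n\le k$ and $e_{\alpha_{n+1}}(\gamma)\le k$. This leaves finitely many $n$, and for each of them finitely many $\gamma$.

*Coherent:* let $\beta<\alpha$ and choose $m$ with $\beta\le\alpha_m$. There are finitely many blocks below $\alpha_m$. On the $n$-th block, $n<m$, the function $e_\alpha$ differs from $e_{\alpha_{n+1}}$ only where $e_{\alpha_{n+1}}(\gamma)<n$, at finitely many points, and $e_{\alpha_{n+1}}$ differs from $e_{\alpha_m}$ at finitely many points by induction. So $e_\alpha$ and $e_{\alpha_m}$ differ at finitely many points of $\alpha_m$, and $e_{\alpha_m}$ and $e_\beta$ differ at finitely many points of $\beta$. $\square$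

Let $g_\alpha=e_{\alpha+1}:\alpha+1\to\omega$. So $g_\alpha$ is finite-to-one, and for $\gamma<\alpha$ the functions $g_\gamma$ and $g_\alpha$ differ at only finitely many $\delta\le\gamma$.

**The space.** Let $X_2=D\cup N\cup F\cup Q$ be a disjoint union, with $N$, $Q$, $p_k$ as in Section 6, but with $D=\{d(\gamma,k):\gamma<\omega_1,\ k<\omega\}$ and $F=\{f_\alpha:\alpha<\omega_1\}$. Points of $D\cup N$ are isolated, and the neighborhoods of $q_M$ for $M$ not a column are as before. Let $R_k=\{d(\gamma,k):\gamma<\omega_1\}$ be the $k$-th row. Basic neighborhoods of $p_k$ are the sets $\{p_k\}\cup R_k\cup n(C_k)$ minus finite subsets of $D\cup N$. Basic neighborhoods of $f_\alpha$ are $V(\beta,\alpha)\setminus E$ with $-1\le\beta<\alpha$, $E\subseteq D$ finite, and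
$$V(\beta,\alpha)=\{f_\gamma:\beta<\gamma\le\alpha\}\cup\{d(\gamma,k):\beta<\gamma\le\alpha,\ k\ge g_\alpha(\gamma)\}.$$

**Proof of Theorem C.**

**Step 1: these sets define a topology.** Only the points $f_\alpha$ need attention. We have $V(\beta,\alpha)\cap V(\beta',\alpha)=V(\max(\beta,\beta'),\alpha)$. For $\beta<\gamma<\alpha$ the set
$$\{d(\delta,k):\delta\le\gamma,\ g_\gamma(\delta)\le k<g_\alpha(\delta)\}$$
is finite: by coherence only finitely many $\delta$ occur, each with finitely many $k$. So $V(\beta,\gamma)$ minus a finite subset of $D$ lies in $V(\beta,\alpha)\setminus E$, and contains $f_\gamma$.

**Step 2: $X_2$ is Hausdorff.** We separate two points. For $\beta<\alpha$ we have $V(-1,\beta)\cap V(\beta,\alpha)=\emptyset$, since the ordinals involved are $\le\beta$ in one set and $>\beta$ in the other; this separates $f_\beta$ and $f_\alpha$. The set $V(-1,\alpha)\cap R_k$ consists of the $d(\gamma,k)$ with $\gamma\le\alpha$ and $g_\alpha(\gamma)\le k$, and is finite because $g_\alpha$ is finite-to-one; removing it from a neighborhood of $p_k$ separates $p_k$ from $f_\alpha$. If $M$ is not a column, neighborhoods of $q_M$ miss those of $f_\alpha$. Two points $q_M,q_{M'}$ are separated by removing the finite set $n(M\cap M')$, because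 different rows are disjoint. An isolated point is separated from any other point by removing it from a neighborhood of the latter.

**Step 3: $X_2$ is locally compact, hence Tychonoff.** A basic neighborhood of any $q_M$, the $p_k$ included, consists of $q_M$ and isolated points, and each smaller neighborhood omits only finitely many of them; so it is the one-point compactification of a discrete set. For the points of $F$ we show by induction on $\alpha$ that $V(\beta,\alpha)$ is compact for all $\beta$ with $-1\le\beta<\alpha$. Take a cover of $V(\beta,\alpha)$ by open sets of $X_2$. The member containing $f_\alpha$ contains some $V(\beta',\alpha)\setminus E$ with $\beta\le\beta'<\alpha$, where $E$ is finite. If $\beta'=\beta$, finitely many further members cover what is left. If $\beta<\beta'$, then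
$$V(\beta,\alpha)\setminus V(\beta',\alpha)=\{f_\gamma:\beta<\gamma\le\beta'\}\cup\{d(\gamma,k):\beta<\gamma\le\beta',\ k\ge g_\alpha(\gamma)\},$$
and by coherence of $g_\alpha$ and $g_{\beta'}$ this set differs from $V(\beta,\beta')$ in only finitely many isolated points. The set $V(\beta,\beta')$ is compact by induction, and stays compact when finitely many isolated points are removed or added. So finitely many members of the cover contain $V(\beta,\alpha)\setminus V(\beta',\alpha)$, and finitely many more contain the points of $E\cap V(\beta,\alpha)$. Thus every point of $X_2$ has a compact neighborhood. A locally compact Hausdorff space is Tychonoff.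

**Step 4: $X_2$ is Fréchet–Urysohn.** All points other than the $p_k$ have countable local bases. For $f_\alpha$ this holds because there are countably many $\beta<\alpha$, and only the finite subsets $E$ of the countable set $V(-1,\alpha)\cap D$ matter. Now let $p_k\in\overline S$ with $p_k\notin S$. Then $S\cap(R_k\cup n(C_k))$ is infinite, since otherwise removing it would give a neighborhood of $p_k$ missing $S$. Any injective sequence in this set converges to $p_k$.

**Step 5: the conditions of Lemma 3, with $A=N$.** Condition (i) holds as in Section 7: the traces of the neighborhoods of the $q_M$ on $N$ are the same, and $n(k,l)\to p_k$ as $l\to\infty$. For (ii), note that the sets $V(\beta,\alpha)\setminus E$ trace on $F$ the sets $\{f_\gamma:\beta<\gamma\le\alpha\}$, so $F$ is a copy of the ordinal space $\omega_1$. A sequence in it has a constant subsequence or one with strictly increasing indices, and the latter converges to the point indexed by the supremum, which is $<\omega_1$. For (iii), neighborhoods $V(\beta,\alpha)\setminus E$ contain no $p_k$. For (iv), let $O$ be open with $p_k\in O$ for all $k\in K$, $K$ infinite. For each $k\in K$ there is a finite $E_k\subseteq\omega_1$ with $d(\gamma,k)\in O$ for all $\gamma\notin E_k$. The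 set $\bigcup_{k\in K}E_k$ is countable, so we can choose $\gamma<\omega_1$ outside it. Then $d(\gamma,k)\in O$ for all $k\in K$. A neighborhood $V(\beta,\gamma)\setminus E$ of $f_\gamma$ contains $d(\gamma,k)$ for all $k\ge g_\gamma(\gamma)$ with $d(\gamma,k)\notin E$, so $d(\gamma,k)\to f_\gamma$ as $k\to\infty$ in $K$. Hence $f_\gamma\in\overline O\cap F$.

By Lemma 3, $X_2$ embeds into no sequential topological group. $\square$
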